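# Uniqueness of minimal Blaschke products through a zero count for eigenfunctions

## 1. Uniqueness of the minimal Blaschke product

**Theorem 1.** Let $n\ge 1$ and let $E\subset\mathbb D$ be compact with $|E|\ge n$. If $B,C\in\mathcal B_n$ are both minimal Blaschke products of degree $n$ for $E$, then $C=e^{i\theta}B$ for some $\theta\in\mathbb R$.

Let us unpack this. Here $\mathbb D$ is the open unit disc, $\mathbb T=\partial\mathbb D$, and $|E|$ is the number of points of $E$, possibly $\infty$. The set $\mathcal B_n$ consists of the finite Blaschke products of degree $n$, that is, the functions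
$$B(z)=e^{i\theta}\prod_{j=1}^n\frac{z-z_j}{1-\overline{z_j}z},\qquad z_j\in\mathbb D,\ \theta\in\mathbb R .$$
Such a $B$ is holomorphic in a neighbourhood of $\overline{\mathbb D}$, satisfies $|B|=1$ on $\mathbb T$ and $|B|<1$ in $\mathbb D$, and has exactly $n$ zeros in $\mathbb D$, counted with multiplicity. For a nonempty compact $E\subset\mathbb D$ put $\|B\|_E=\max_{z\in E}|B(z)|$.

**Definition.** A product $\tilde B\in\mathcal B_n$ is a minimal Blaschke product of degree $n$ for $E$ if $\|\tilde B\|_E=\min_{B\in\mathcal B_n}\|B\|_E$.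

So we ask: among all ways to place $n$ zeros in the disc, which makes $|B|$ uniformly smallest on $E$, and is there only one best way? Walsh (1952) showed that a minimal product exists, with its zeros in the hyperbolic convex hull of $E$. That it is unique up to the factor $e^{i\theta}$ when $|E|\ge n$ is Conjecture (A), for which our source refers to "On Finite Blaschke Products Sharing Preimages of Sets". Theorem 1 says that the conjecture is true. In Section 9 we prove a stronger statement, Theorem 2, with weights on $E$; it also contains a proof of existence.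

The hypothesis $|E|\ge n$ cannot be relaxed. If $|E|<n$, any $B\in\mathcal B_n$ that vanishes on $E$ has $\|B\|_E=0$, and the remaining $n-|E|$ zeros are free. For example, with $n=2$ and $E=\{0\}$, every product $z\,\frac{z-c}{1-\bar cz}$ with $c\in\mathbb D$ is minimal.

If $|E|=n$, the theorem is immediate. The minimum is $0$, and $\|B\|_E=0$ forces the $n$ zeros of $B$ to be the $n$ points of $E$, each simple, so $B$ is determined up to $e^{i\theta}$. The real content is the case $|E|\ge n+1$. Then no $B\in\mathcal B_n$ vanishes on all of $E$, so $0<\|B\|_E<1$ for every $B\in\mathcal B_n$.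

## 2. Degree one: two hyperbolic discs

For $n=1$ we have $|B(z)|=\left|\frac{z-c}{1-\bar cz}\right|$, the pseudohyperbolic distance from $z$ to the zero $c$. A minimal product is a smallest pseudohyperbolic disc containing $E$, and the claim is that its centre is unique. This can be done by hand.

Suppose $c_1\ne c_2$ are both optimal, with the same radius $m<1$. Composition with an automorphism of $\mathbb D$ maps $\mathcal B_1$ onto itself, so we may move $E$ by an automorphism. Move $c_1$ to $0$ and rotate so that $c_2$ becomes $s\in(0,1)$. Choose $c\in(0,1)$ with $\frac{2c}{1+c^2}=s$. The automorphism $z\mapsto\frac{z-c}{1-cz}$ sends $0$ to $-c$ and $s$ to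
$$\frac{s-c}{1-cs}=\frac{c(1-c^2)/(1+c^2)}{(1-c^2)/(1+c^2)}=c .$$
So we may assume $c_1=-c$, $c_2=c$. Every $z\in E$ then satisfies $|z\mp c|^2\le m^2|1\mp cz|^2$, that is,
$$|z|^2\mp 2c\operatorname{Re}z+c^2\le m^2\left(1\mp2c\operatorname{Re}z+c^2|z|^2\right).$$
Adding the two inequalities and dividing by $2$ gives $|z|^2+c^2\le m^2(1+c^2|z|^2)$, hence
$$|z|^2\le\frac{m^2-c^2}{1-m^2c^2}<m^2 ,$$
where the last inequality is $m^2-c^2<m^2-m^4c^2$, true since $m<1$ and $c>0$. If $m=0$ this is already absurd. Otherwise the right-hand bound is the same for all $z\in E$, so the product $z$, with zero at the midpoint, has norm strictly below $m$. This is a contradiction.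

For a concrete case take $E=\{-a,a\}$ with $0<a<1$. The condition $\left|\frac{a-c}{1-ac}\right|\le a$ reads $|c|^2(1-a^4)\le 2a(1-a^2)\operatorname{Re}c$. The same condition at $-a$ reads $|c|^2(1-a^4)\le-2a(1-a^2)\operatorname{Re}c$. Adding them forces $c=0$. So $B(z)=z$ is the minimal product, with $m=a$. We shall meet this example again.

## 3. Why averaging stops at degree two

The proof above averages two optimal competitors and gets a better one. The same is what one would try for general $n$. There are two natural things to average.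

One is the functions. If $\|B\|_E=\|C\|_E=m$, then $\frac12(B+C)$ is bounded by $m$ on $E$. But at $\zeta\in\mathbb T$ its modulus is $1$ only if $B(\zeta)=C(\zeta)$. If $B\ne C$, the average is not unimodular on $\mathbb T$, so it is not a Blaschke product, and it is no competitor.

The other is the numerators. For a polynomial $q$ of degree at most $n$ put $q^\dagger(z)=z^n\overline{q(1/\bar z)}$. If $p(z)=\prod_j(z-z_j)$ then $p^\dagger(z)=\prod_j(1-\overline{z_j}z)$, so Blaschke products of degree $n$ are $B=e^{i\theta}p/p^\dagger$ with $p$ monic of degree $n$ and all zeros in $\mathbb D$. Let $B=p/p^\dagger$, $C=r/r^\dagger$ be optimal, and try $\frac{p+r}{p^\dagger+r^\dagger}$. On $E$ we know $|p|\le m|p^\dagger|$ and $|r|\le m|r^\dagger|$, so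
$$|p+r|\le m\left(|p^\dagger|+|r^\dagger|\right).$$
We need $m|p^\dagger+r^\dagger|$ on the right, and the triangle inequality gives that the wrong way round. This is the exact point where the approach stops. There is a second obstruction: $\frac12(p+r)$ may have zeros outside $\mathbb D$. Take $p=(z-a)^2$ and $r=(z-ia)^2$ with $a=\frac45$. Then
$$\tfrac12(p+r)=z^2-a(1+i)z=z\bigl(z-a(1+i)\bigr),\qquad |a(1+i)|=\tfrac45\sqrt2>1 .$$

Calculus at one minimal $B$ gives a necessary first-order condition (Lemma 4 below). Without convexity, such a condition says nothing about a competitor $C$ far from $B$. We need a global inequality that holds for all $C\in\mathcal B_n$ at once. It will come from the min–max principle for eigenvalues.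

## 4. A compact operator that bounds every $\|C\|_E$ from below

Let $\sigma$ be normalized Lebesgue measure on $\mathbb T$. We use the Hardy space $H^2$ with $\langle f,h\rangle=\int_{\mathbb T}f\bar h\,d\sigma$ and these textbook facts. Point evaluation is $f(e)=\langle f,k_e\rangle$ with $k_e(z)=\frac1{1-\bar ez}$, so $|f(e)|\le(1-|e|^2)^{-1/2}\|f\|$. With the Poisson kernel $P_e(\zeta)=\frac{1-|e|^2}{|\zeta-e|^2}$ one has $f(e)=\int_{\mathbb T}fP_e\,d\sigma$ for $f\in H^2$. If $C\in\mathcal B_n$, then $\|Ch\|=\|h\|$, and $CH^2$ is the set of $f\in H^2$ that vanish at the zeros of $C$ with multiplicity. It is closed of codimension $n$, because these are $n$ continuous linear conditions, independent by Hermite interpolation.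

**Definition.** Let $\nu\neq0$ be a finite positive Borel measure with compact support in $\mathbb D$. The operator $A_\nu$ on $H^2$ is given by
$$\langle A_\nu f,h\rangle=\int f\bar h\,d\nu,\qquad (A_\nu f)(z)=\int\frac{f(e)}{1-\bar ez}\,d\nu(e). \tag{1}$$

The second formula is the first with $h=k_z$. Let $\operatorname{supp}\nu\subset\{|z|\le\rho\}$, $\rho<1$. The form is bounded by $\nu(\mathbb D)(1-\rho^2)^{-1}\|f\|\|h\|$, so $A_\nu$ is bounded, and it is clearly positive. It is compact: if $f_j\to0$ weakly, then $f_j\to0$ pointwise and boundedly on $|z|\le\rho$, and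
$$|\langle A_\nu f_j,h\rangle|\le(1-\rho^2)^{-1/2}\|h\|\int|f_j|\,d\nu ,$$
so $\|A_\nu f_j\|\to0$ by dominated convergence. Its kernel is $\{f:f=0\text{ on }\operatorname{supp}\nu\}$. If the support is finite, the kernel has codimension $|\operatorname{supp}\nu|$. If the support is infinite, it has an accumulation point in $\mathbb D$ and the kernel is $\{0\}$. So the rank of $A_\nu$ is $|\operatorname{supp}\nu|$, or $\infty$. We write $\lambda_1(\nu)\ge\lambda_2(\nu)\ge\dots\ge0$ for the eigenvalues with multiplicity, continued by $0$ beyond the rank. Note $\lambda_1(\nu)>0$, since $\langle A_\nu1,1\rangle=\nu(\mathbb D)>0$. If $A_\nu f=\lambda f$ with $\lambda>0$, then $f=\lambda^{-1}A_\nu f$ extends by (1) to a holomorphic function on $|z|<1/\rho$, a neighbourhood of $\overline{\mathbb D}$.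

Two examples. For $\nu=\delta_e$ we get $A_\nu f=f(e)k_e$, of rank one, with eigenvalue $\frac1{1-|e|^2}$ and eigenfunction $k_e$. For the uniform probability measure $\nu_0$ on $|z|=r$, $0<r<1$, expand $\frac1{1-\bar ez}=\sum_l\bar e^lz^l$. Then
$$A_{\nu_0}z^j=\sum_l z^l\int e^j\bar e^l\,d\nu_0(e)=r^{2j}z^j .$$
So $\lambda_k(\nu_0)=r^{2(k-1)}$, with eigenfunction $z^{k-1}$.

Recall the min–max principle for a positive compact operator $A$ on an infinite-dimensional Hilbert space:
$$\lambda_k(A)=\max_{\dim V=k}\ \min_{0\ne v\in V}\frac{\langle Av,v\rangle}{\|v\|^2}=\min_{\operatorname{codim}M=k-1}\ \sup_{0\ne v\in M}\frac{\langle Av,v\rangle}{\|v\|^2}. \tag{2}$$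

Now let $\nu$ live on $E$ and let $C\in\mathcal B_n$. Use $M=CH^2$ in (2), with $k=n+1$:
$$\lambda_{n+1}(\nu)\le\sup_{h\ne0}\frac{\int|C|^2|h|^2\,d\nu}{\|h\|^2}\le\|C\|_E^2\,\sup_{h\neq0}\frac{\int|h|^2d\nu}{\|h\|^2}=\|C\|_E^2\,\lambda_1(\nu). \tag{3}$$
This is the global inequality that we wanted: each $\nu$ on $E$ gives a lower bound for all competitors at once. For example, if $E$ is the circle $|z|=r$, then $\nu_0$ gives $\|C\|_E\ge r^n$ for all $C\in\mathcal B_n$, and $z^n$ attains this.

What would equality in (3) demand? Suppose $B\in\mathcal B_n$, $m=\|B\|_E>0$ and $\lambda_{n+1}(\nu)=m^2\lambda_1(\nu)$. Let $V$ be the span of orthonormal eigenfunctions $f_1,\dots,f_{n+1}$ for $\lambda_1(\nu),\dots,\lambda_{n+1}(\nu)$. Since $\dim V=n+1$ exceeds the codimension of $BH^2$, there is $0\ne v=Bh\in V$, and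
$$\lambda_{n+1}\|h\|^2=\lambda_{n+1}\|v\|^2\le\langle A_\nu v,v\rangle=\int|B|^2|h|^2d\nu\le m^2\int|h|^2d\nu\le m^2\lambda_1\|h\|^2 .$$
The ends agree, so equality holds throughout. Equality at the right end makes $h$ an eigenfunction for $\lambda_1$. Equality at the left end, with $v=\sum a_jf_j$, says $\sum(\lambda_j-\lambda_{n+1})|a_j|^2=0$, so $v=Bh$ is an eigenfunction for $\lambda_{n+1}$.

So, given a minimal $B$, we look for a measure $\nu$ and a function $g$ such that $g$ and $Bg$ are both eigenfunctions of $A_\nu$. We must also know that their eigenvalues stand exactly in positions $1$ and $n+1$. Position is a global matter that the eigenvalue equations do not show. But if $g$ is zero-free, $Bg$ has exactly $n$ zeros, which suggests reading off the position from the number of zeros.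

## 5. Position of an eigenvalue and zeros of its eigenfunction

**Lemma 1.** If $A_\nu f=\lambda f$ with $\lambda>0$ and $f\ne0$, then for all $\zeta\in\mathbb T$
$$\lambda|f(\zeta)|^2=\int P_e(\zeta)|f(e)|^2\,d\nu(e)>0. \tag{4}$$
In particular $f$ has no zeros on $\mathbb T$.

*Proof.* We test the eigenvalue equation against $hf$ with $h$ a polynomial. Let $Q(\zeta)$ be the integral in (4); it is continuous on $\mathbb T$. Then
$$\lambda\int_{\mathbb T}h|f|^2d\sigma=\langle hf,A_\nu f\rangle=\int h|f|^2\,d\nu=\int\Bigl(\int_{\mathbb T}hP_e\,d\sigma\Bigr)|f(e)|^2d\nu(e)=\int_{\mathbb T}h\,Q\,d\sigma .$$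
So $\lambda|f|^2-Q$ is orthogonal to $\zeta^j$ for $j\ge0$ in the sense $\int\zeta^j(\lambda|f|^2-Q)\,d\sigma=0$. The function is real, so taking conjugates gives the same for $\zeta^{-j}$. All its Fourier coefficients vanish, and it is continuous, so it is $0$. Finally $Q>0$ because $P_e>0$ everywhere and $\int|f|^2d\nu=\langle A_\nu f,f\rangle=\lambda\|f\|^2>0$. $\square$

**Lemma 2.** Every positive eigenvalue of $A_\nu$ is simple.

*Proof.* Let $f_1,f_2$ be independent eigenfunctions for the same $\lambda>0$. By Lemma 1, $f_1(1)\ne0$, so $f_2(1)f_1-f_1(1)f_2$ is a nonzero eigenfunction for $\lambda$. It vanishes at $1\in\mathbb T$, against Lemma 1. $\square$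

**Lemma 3.** If $\lambda_k(\nu)>0$, an eigenfunction for $\lambda_k(\nu)$ has exactly $k-1$ zeros in $\mathbb D$, counted with multiplicity.

*Proof.* The plan is to deform $\nu$ into the uniform measure on a circle, where we know the eigenfunctions, and to see that no zero can cross $\mathbb T$ on the way.

**Step 1: the deformation, and continuity of eigenvalues.** Fix $r\in(0,1)$, let $\nu_0$ be the uniform probability measure on $|z|=r$, and for $t\in[0,1]$ put
$$\nu_t=(1-t)\nu+t\nu_0\ \text{ for } t>0,\qquad A_t=(1-t)A_\nu+tA_{\nu_0},\qquad \lambda_j(t)=\lambda_j(A_t).$$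
For $t=0$ the measure belonging to $A_t$ is $\nu$ itself; to avoid a clash with the symbol $\nu_0$, write $\mu_t=(1-t)\nu+t\nu_0$ for all $t\in[0,1]$ from now on, so that $A_t=A_{\mu_t}$. All $\mu_t$ live in one disc $|z|\le\rho<1$. By (2), $|\lambda_j(t)-\lambda_j(s)|\le\|A_t-A_s\|=|t-s|\,\|A_{\nu_0}-A_\nu\|$, so each $\lambda_j(t)$ is continuous. Also $\lambda_k(t)>0$ for all $t$: at $t=0$ by hypothesis, and for $t>0$ because $\operatorname{supp}\mu_t$ contains the circle, so that $A_t$ has infinite rank.

**Step 2: continuity of the $k$-th eigenfunction in $H^2$.** Fix $t_0$ and a nonzero $f_{t_0}\in\ker(A_{t_0}-\lambda_k(t_0))$. By Lemma 2, $\lambda_{k-1}(t_0)>\lambda_k(t_0)>\lambda_{k+1}(t_0)$ (omit the first term if $k=1$). By continuity there is $\delta>0$ such that both gaps are at least $\delta$ for all $t$ near $t_0$. Since $\lambda_{k+1}(t)\ge0$, the distance from $\lambda_k(t)$ to the rest of the spectrum of $A_t$, including the point $0$, is at least $\delta$. Let $\Pi(t)$ be the orthogonal projection onto the line $\ker(A_t-\lambda_k(t))$,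 and put $f_t=\Pi(t)f_{t_0}$. On the orthogonal complement of this line, $\|(A_t-\lambda_k(t))u\|\ge\delta\|u\|$. Therefore
$$\delta\,\|f_{t_0}-f_t\|\le\|(A_t-\lambda_k(t))(f_{t_0}-f_t)\|=\|(A_t-\lambda_k(t))f_{t_0}\|\le\bigl(\|A_t-A_{t_0}\|+|\lambda_k(t)-\lambda_k(t_0)|\bigr)\|f_{t_0}\| ,$$
which tends to $0$ as $t\to t_0$. So $f_t\to f_{t_0}$ in $H^2$, and $f_t\neq0$ for $t$ near $t_0$.

**Step 3: upgrade to uniform convergence on $\overline{\mathbb D}$.** For $z\in\overline{\mathbb D}$ we have
$$f_t(z)=\frac1{\lambda_k(t)}\Bigl[(1-t)\int\frac{f_t(e)}{1-\bar ez}d\nu(e)+t\int\frac{f_t(e)}{1-\bar ez}d\nu_0(e)\Bigr].$$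
For $|e|\le\rho$ we have $|1-\bar ez|\ge1-\rho$ and $|f_t(e)-f_{t_0}(e)|\le(1-\rho^2)^{-1/2}\|f_t-f_{t_0}\|$. So both integrals converge, uniformly in $z\in\overline{\mathbb D}$, to those with $f_{t_0}$. The coefficients $\lambda_k(t)^{-1}$, $1-t$, $t$ converge too. Hence $f_t\to f_{t_0}$ uniformly on $\overline{\mathbb D}$.

**Step 4: count.** By Lemma 1, $\min_{\mathbb T}|f_{t_0}|>0$. For $t$ near $t_0$ we have $|f_t-f_{t_0}|<|f_{t_0}|$ on $\mathbb T$, so by Rouché's theorem $f_t$ and $f_{t_0}$ have the same number of zeros in $\mathbb D$. By simplicity, this number depends only on $t$, not on the chosen eigenfunction. It is locally constant, hence constant on $[0,1]$. At $t=1$ the $k$-th eigenfunction is $z^{k-1}$, with $k-1$ zeros. $\square$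

## 6. The first-order condition at a minimal product

Write $B=e^{i\theta}p/p^\dagger$ as in Section 3. The polynomial $p^\dagger$ has no zeros in $\overline{\mathbb D}$. On $\mathbb T$ we have $q^\dagger(\zeta)=\zeta^n\overline{q(\zeta)}$, so for every polynomial $q$ of degree at most $n$
$$\frac qp=\overline{\Bigl(\frac{q^\dagger}{p^\dagger}\Bigr)}\quad\text{on }\mathbb T. \tag{5}$$

**Lemma 4.** Let $B=e^{i\theta}p/p^\dagger$ be minimal (or just a local minimum of $\|\cdot\|_E$ on $\mathcal B_n$) with $m=\|B\|_E>0$, and let $E_0=\{e\in E:|B(e)|=m\}$. Then there is a probability measure $w$ on $E_0$, supported on at most $2n+1$ points, such that for all polynomials $q$ of degree $\le n-1$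
$$\int\frac qp\,dw=\int\overline{\Bigl(\frac{q^\dagger}{p^\dagger}\Bigr)}\,dw. \tag{6}$$

"Local" refers to uniform convergence on $\overline{\mathbb D}$.

*Proof.* **Step 1: a curve in $\mathcal B_n$ through $B$.** We need perturbations that stay in the class. For $q$ of degree $\le n-1$ and real $t$ we have $(p+tq)^\dagger=p^\dagger+tq^\dagger$, and $p+tq$ is monic of degree $n$. For small $|t|$ its zeros stay in $\mathbb D$, so $B_t=e^{i\theta}\frac{p+tq}{p^\dagger+tq^\dagger}\in\mathcal B_n$, and $B_t\to B$ uniformly on $\overline{\mathbb D}$ as $t\to0$. Where $p+tq\neq0$,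
$$\frac{d}{dt}\log|B_t(e)|=F(e,t):=\operatorname{Re}\Bigl(\frac{q(e)}{p(e)+tq(e)}-\frac{q^\dagger(e)}{p^\dagger(e)+tq^\dagger(e)}\Bigr).$$
On the compact set $E_0$ we have $p\ne0$, since $m>0$. There put $\ell_e(q)=F(e,0)=\operatorname{Re}\bigl(\frac{q(e)}{p(e)}-\frac{q^\dagger(e)}{p^\dagger(e)}\bigr)$. This is a real linear functional on the space $W$ of polynomials of degree $\le n-1$, which has real dimension $2n$.

**Step 2: $0$ lies in the convex hull of $\{\ell_e:e\in E_0\}$.** Otherwise one direction $q$ would lower $|B|$ at all extremal points. The map $e\mapsto\ell_e$ is continuous, so $\{\ell_e\}$ is compact in the dual of $W$, and so is its convex hull. If $0$ is not in the hull, separation gives $q\in W$ and $c>0$ with $\ell_e(q)\le-2c$ for all $e\in E_0$. With this $q$, the function $F$ is jointly continuous near the compact set $E_0\times\{0\}$. So there are a relatively open $O\subset E$ with $O\supset E_0$ and $p\ne0$ on $\overline O$, and $t_0>0$, such that $p+tq\ne0$ and $F(e,t)\le-c$ for $e\in O$, $0\le t\le t_0$. Integrating in $t$,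 $|B_t(e)|\le|B(e)|e^{-ct}\le me^{-ct}$ on $O$. On the compact set $E\setminus O$, if it is nonempty, $\max|B|<m$ and $B_t\to B$ uniformly. Hence $\|B_t\|_E<m$ for all small $t>0$, which contradicts local minimality.

**Step 3: from the convex hull to (6).** By Carathéodory's theorem in dimension $2n$, there is a probability measure $w$ with at most $2n+1$ atoms in $E_0$ such that $\int\ell_e(q)\,dw(e)=0$ for all $q\in W$. Put $X(q)=\int\frac qp\,dw-\int\overline{(q^\dagger/p^\dagger)}\,dw$. A number and its conjugate have the same real part, so $\operatorname{Re}X(q)=\int\ell_e(q)\,dw(e)=0$. The map $q\mapsto q^\dagger$ is conjugate linear, so $q\mapsto\overline{q^\dagger}$, and with it $X$, is complex linear. Replacing $q$ by $iq$ gives $\operatorname{Im}X(q)=0$ too. So $X=0$, which is (6). $\square$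

For $E=\{-a,a\}$, $n=1$, $B=z$: here $p=z$, $p^\dagger=1$, $q$ is a constant and $q^\dagger(z)=\bar qz$. So (6) says $q\int z^{-1}dw=q\int\bar z\,dw$. The measure $w=\frac12(\delta_a+\delta_{-a})$ makes both sides $0$.

## 7. From the first-order condition to two eigenfunctions

Which $g$ and $\nu$ should we try? Lemma 1 leaves no choice. If $A_\nu g=g$ and we put $dw=|g|^2d\nu$, then (4) reads $|g|^2=P_w$ on $\mathbb T$, where
$$P_w(\zeta)=\int P_e(\zeta)\,dw(e).$$
If $1=\lambda_1(\nu)$, then $g$ has no zeros in $\overline{\mathbb D}$ by Lemmas 1 and 3. So $g$ must be the outer function with boundary modulus $P_w^{1/2}$, and $\nu=|g|^{-2}w$. Only $w$ remains to be chosen, and we take the one of Lemma 4. Three statements carry this out.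

For a continuous positive function $u$ on $\mathbb T$, recall the outer function $g(z)=\exp\bigl(\frac12\int_{\mathbb T}\frac{\zeta+z}{\zeta-z}\log u(\zeta)\,d\sigma(\zeta)\bigr)$. It is zero-free in $\mathbb D$. The function $\log|g|^2$ is the Poisson integral of $\log u$, so $\min u\le|g|^2\le\max u$ in $\mathbb D$ and $|g|^2=u$ almost everywhere on $\mathbb T$.

**Lemma 5.** Let $w$ be a probability measure with compact support in $\mathbb D$, let $g$ be the outer function with $|g|^2=P_w$ on $\mathbb T$, and let $d\nu=|g|^{-2}dw$. Then $g,1/g\in H^\infty$, $\{gk:k\in H^2\}=H^2$, $A_\nu g=g$ and $\lambda_1(\nu)=1$.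

*Proof.* $P_w$ is continuous and positive on $\mathbb T$, so $g$ and $1/g$ are bounded, and $gH^2=H^2$. For $k\in H^2$, the Poisson formula and Fubini's theorem give
$$\langle g,gk\rangle=\int_{\mathbb T}\bar kP_w\,d\sigma=\int\bar k\,dw=\int g\,\overline{gk}\,|g|^{-2}dw=\langle A_\nu g,gk\rangle .$$
Since the functions $gk$ fill $H^2$, $A_\nu g=g$. So $1$ is a positive eigenvalue, $1=\lambda_j(\nu)$ for some $j$, and its eigenfunction $g$ has no zeros in $\mathbb D$. By Lemma 3, $j-1=0$. $\square$

**Lemma 6.** Let $B=e^{i\theta}p/p^\dagger\in\mathcal B_n$, and let $w$ be a probability measure with compact support in $\{z\in\mathbb D:B(z)\ne0\}$ that satisfies (6). Then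
$$\int\frac kB\,dw=\int_{\mathbb T}\frac kB\,P_w\,d\sigma\qquad(k\in H^2). \tag{7}$$

For $k$ divisible by $B$, (7) is the Poisson formula. The content is that it survives the poles of $k/B$, and (6) is what makes this so.

*Proof.* **Step 1: separate the poles.** Let $q$ be the Hermite interpolation polynomial of degree $\le n-1$ that agrees with $kp^\dagger$ at the zeros of $p$, to the order of their multiplicities. Then $k_1=(kp^\dagger-q)/p$ is holomorphic in $\mathbb D$. It lies in $H^2$, because $kp^\dagger-q\in H^2$ and $|p|$ is bounded below near $\mathbb T$. Moreover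
$$e^{i\theta}\frac kB=\frac{kp^\dagger}p=k_1+\frac qp .$$

**Step 2: the holomorphic part.** By the Poisson formula and Fubini, $\int k_1\,dw=\int_{\mathbb T}k_1P_w\,d\sigma$.

**Step 3: the polar part.** Here we go from $\mathbb T$ into the disc by reflecting $q/p$ to a function without poles in $\overline{\mathbb D}$. By (5), by the Poisson formula for $q^\dagger/p^\dagger$, which is holomorphic in a neighbourhood of $\overline{\mathbb D}$, and by (6),
$$\int_{\mathbb T}\frac qpP_w\,d\sigma=\overline{\int_{\mathbb T}\frac{q^\dagger}{p^\dagger}P_w\,d\sigma}=\overline{\int\frac{q^\dagger}{p^\dagger}\,dw}=\int\frac qp\,dw .$$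
Adding Steps 2 and 3 and dividing by $e^{i\theta}$ gives (7). $\square$

**Proposition 7.** Let $B\in\mathcal B_n$, $m>0$, and let $w$ be a probability measure with compact support in $\{z\in\mathbb D:|B(z)|=m\}$ satisfying (6). With $g$ and $\nu$ as in Lemma 5,
$$A_\nu g=g,\qquad A_\nu(Bg)=m^2Bg,\qquad\lambda_1(\nu)=1,\qquad\lambda_{n+1}(\nu)=m^2 .$$

*Proof.* The statements on $g$ and $\lambda_1$ are Lemma 5. For the second equation we test against $gk$, $k\in H^2$; these functions fill $H^2$. We have
$$\langle A_\nu(Bg),gk\rangle=\int B\bar k\,dw,\qquad m^2\langle Bg,gk\rangle=m^2\int_{\mathbb T}B\bar kP_w\,d\sigma .$$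
Take conjugates. On $\operatorname{supp}w$ we have $\bar B=m^2/B$, and on $\mathbb T$ we have $\bar B=1/B$. So the conjugates are $m^2\int\frac kB\,dw$ and $m^2\int_{\mathbb T}\frac kBP_w\,d\sigma$, which agree by (7). Hence $A_\nu(Bg)=m^2Bg$. So $m^2$ is a positive eigenvalue, and its eigenfunction $Bg$ has exactly $n$ zeros in $\mathbb D$, namely those of $B$. By Lemma 3 it stands in position $n+1$. $\square$

Let us check this for $E=\{-a,a\}$, $B=z$, $w=\frac12(\delta_a+\delta_{-a})$. Since $|\zeta-a|^2+|\zeta+a|^2=2+2a^2$,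
$$P_w(\zeta)=\frac{1-a^2}2\cdot\frac{2+2a^2}{|\zeta^2-a^2|^2}=\frac{1-a^4}{|1-a^2\zeta^2|^2},\qquad g(z)=\frac{\sqrt{1-a^4}}{1-a^2z^2} .$$
Here $|g(\pm a)|^{-2}=1-a^4$, so $\nu=\frac{1-a^4}2(\delta_a+\delta_{-a})$ and $A_\nu f=\frac{1-a^4}2\left(\frac{f(a)}{1-az}+\frac{f(-a)}{1+az}\right)$. For $f=\frac1{1-a^2z^2}$ this gives $\frac12\left(\frac1{1-az}+\frac1{1+az}\right)=f$. For $f=\frac z{1-a^2z^2}$ it gives $\frac a2\left(\frac1{1-az}-\frac1{1+az}\right)=a^2f$. So the eigenvalues are $1$ and $a^2=m^2$, with eigenfunctions $g$ and $zg$ up to constants.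

## 8. Proof of Theorem 1

The case $|E|=n$ was settled in Section 1. Let $|E|\ge n+1$, let $B$ be minimal, and $m=\|B\|_E>0$. Take $w$ from Lemma 4, supported in $E_0\subset E$, and $g,\nu$ from Proposition 7. Write $A=A_\nu$, so $\lambda_1=1$ and $\lambda_{n+1}=m^2$. Let $C\in\mathcal B_n$ be any product with $\|C\|_E\le m$.

**Step 1: run the chain of Section 4 for $C$.** This places $C$ between the two eigenvalues. Let $V$ be the $(n+1)$-dimensional span of eigenfunctions for $\lambda_1,\dots,\lambda_{n+1}$. As $CH^2$ has codimension $n$, there is $0\ne v=Ch\in V\cap CH^2$ with $h\in H^2$, $\|v\|=\|h\|$. Since $\nu$ lives on $E$, where $|C|\le m$,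
$$m^2\|h\|^2=\lambda_{n+1}\|v\|^2\le\langle Av,v\rangle=\int|C|^2|h|^2d\nu\le m^2\int|h|^2d\nu=m^2\langle Ah,h\rangle\le m^2\lambda_1\|h\|^2=m^2\|h\|^2. \tag{8}$$
So equality holds throughout.

**Step 2: read off both ends.** From $\langle Ah,h\rangle=\lambda_1\|h\|^2$, expanding $h$ in eigenfunctions and the kernel of $A$, we see that $h$ is an eigenfunction for $\lambda_1$. By Lemma 2, $h=cg$ with $c\ne0$. From $v\in V$ and $\langle Av,v\rangle=\lambda_{n+1}\|v\|^2$, where $\lambda_{n+1}$ is the smallest eigenvalue of $A|_V$, we see that $v$ is an eigenfunction for $\lambda_{n+1}=m^2$. By Lemma 2 again, $v=c'Bg$.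

**Step 3: cancel $g$.** Now $v=Ch$ reads $cCg=c'Bg$. As $g$ is zero-free, $C=(c'/c)B$, and $|c'/c|=1$ because $|B|=|C|=1$ on $\mathbb T$. In particular this holds for every minimal $C$. $\blacksquare$

## 9. Weights, local minimizers and a dual formula

The argument used of the minimal $B$ only the measure $w$ of Lemma 4. So it shows more, and it allows weights. Let $\omega:E\to[0,\infty)$ be upper semicontinuous, that is, $\{\omega\ge s\}$ is closed for every $s$. Then $\omega$ is bounded, and so is $\omega|B|$, which is again upper semicontinuous and attains its maximum on $E$ and on each nonempty closed subset. Put $\|B\|_{E,\omega}=\max_E\omega|B|$ and $N=|\{e\in E:\omega(e)>0\}|\in\{0,1,\dots,\infty\}$.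

For example, if $\omega$ is $1$ on a closed $F\subset E$ and $0$ elsewhere, then $\omega$ is upper semicontinuous, $N=|F|$, and for $F\neq\emptyset$ we get $\|B\|_{E,\omega}=\|B\|_F$. This shows why $N$, and not $|E|$, has to be compared with $n$.

**Theorem 2.**

1. A minimizer of $\|\cdot\|_{E,\omega}$ over $\mathcal B_n$ exists. It is unique up to a unimodular constant if and only if $N\ge n$. (For $\omega\equiv1$: if and only if $|E|\ge n$.)
2. Let $N\ge n+1$, $B=e^{i\theta}p/p^\dagger\in\mathcal B_n$, $m=\|B\|_{E,\omega}$, $E_0=\{e\in E:\omega|B|=m\}$. The following are equivalent: (a) $B$ is a minimizer; (b) $B$ is a local minimizer; (c) there is a probability measure $w$ on $E_0$ satisfying (6). Any such $w$ has at least $n+1$ points in its support, and one can be chosen with at most $2n+1$. Moreover, if (c) holds, $0\le k\le n$, $C\in\mathcal B_k$ (where $\mathcal B_0$ is the set of unimodular constants) and $\|C\|_{E,\omega}\le m$, then $k=n$ and $C=e^{i\alpha}B$ for some real $\alpha$.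
3. If $N\ge n+1$, then
$$\min_{B\in\mathcal B_n}\|B\|_{E,\omega}^2=\max_\nu\frac{\lambda_{n+1}(\omega^2\nu)}{\lambda_1(\nu)},$$
the maximum being over nonzero finite positive Borel measures $\nu$ on $E$. For $\omega\equiv1$ this reads $\min_{\mathcal B_n}\|B\|_E^2=\max_\nu\lambda_{n+1}(\nu)/\lambda_1(\nu)$.

In part 3, $\lambda_{n+1}(\omega^2\nu)$ means $0$ if $\omega^2\nu=0$.

*Proof.* **Step 1: the case $N\le n$.** This settles part 1 when the minimum is zero. The minimum is $0$, attained exactly by the $B\in\mathcal B_n$ that vanish on $\{\omega>0\}$. If $N=n$, these $N$ points are all the zeros, each simple, so $B$ is unique up to a constant. If $N<n$, the other $n-N$ zeros are free, so uniqueness fails. From now on $N\ge n+1$; then $\|C\|_{E,\omega}>0$ for all $C\in\mathcal B_k$, $k\le n$, because $C$ has at most $n$ zeros.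

**Step 2: existence for $N\ge n+1$.** We show that zeros of a minimizing sequence cannot escape to $\mathbb T$. Let $\mu=\inf_{\mathcal B_n}\|\cdot\|_{E,\omega}$ and $\|B_j\|_{E,\omega}\to\mu$. Pass to a subsequence along which the unimodular constants converge in $\mathbb T$ and the zeros converge in $\overline{\mathbb D}$. If a zero tends to $\zeta\in\mathbb T$, its factor converges locally uniformly in $\mathbb D$ to $\frac{z-\zeta}{1-\bar\zeta z}=-\zeta$, a unimodular constant. So $B_j\to C$ uniformly on $E$, with $C\in\mathcal B_k$ for some $k\le n$. As $\omega$ is bounded, $\|C\|_{E,\omega}\le\mu$. Suppose $k<n$, and let $E\subset\{|z|\le\rho\}$, $\rho\in(0,1)$. Then $z^{n-k}C\in\mathcal B_n$ and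
$$\|z^{n-k}C\|_{E,\omega}\le\rho^{n-k}\|C\|_{E,\omega}<\|C\|_{E,\omega}\le\mu ,$$
where the strict inequality uses $\|C\|_{E,\omega}>0$. This contradicts the definition of $\mu$. So $k=n$ and $C$ is a minimizer.

**Step 3: (a)⇒(b)⇒(c), with at most $2n+1$ points.** The first implication is trivial. For the second we repeat Lemma 4 and watch the weight. Now $m>0$, and $E_0=\{\omega|B|\ge m\}$ is compact by upper semicontinuity, with $B\ne0$ on it. The curve $B_t$, the function $F$ and the functionals $\ell_e$ do not involve $\omega$. If $0$ were not in the convex hull of $\{\ell_e:e\in E_0\}$, we would get $q$, $c$, $O$, $t_0$ as before, with $|B_t|\le|B|e^{-ct}$ on $O$ for $0\le t\le t_0$. Multiplying by $\omega$, we get $\omega|B_t|\le\omega|B|e^{-ct}\le me^{-ct}$ on $O$. On the compact set $E\setminus O$, if nonempty, the upper semicontinuous function $\omega|B|$ attains a maximum, which is $<m$ because $E_0\subset O$. There $\omega B_t\to\omega B$ uniformly, as $\omega$ is bounded. So $\|B_t\|_{E,\omega}<m$ for small $t>0$, a contradiction. Thus $0$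 is in the hull, and Carathéodory's theorem and the complex linearity of $X$ give $w$ on $E_0$ with at most $2n+1$ atoms and (6), exactly as in Step 3 of Lemma 4.

**Step 4: (c) gives two operators, one for each eigenfunction.** The weight spoils the identity $\bar B=m^2/B$ on $\operatorname{supp}w$; we restore it by changing the measure for $Bg$ only. Let $w$ be as in (c). On $E_0$ we have $B\ne0$ and $\omega=m/|B|$, so $\omega$ is continuous and positive there. Take $g$ and $\nu=|g|^{-2}w$ from Lemma 5, so $A_\nu g=g$ and $\lambda_1(\nu)=1$. Put $d\nu'=\omega^2d\nu$. On $\operatorname{supp}w$ we have $\omega^2\bar B=m^2/B$. Lemma 6 applies, so for $k\in H^2$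
$$\overline{\langle A_{\nu'}(Bg),gk\rangle}=\int\omega^2\bar Bk\,dw=m^2\int\frac kB\,dw=m^2\int_{\mathbb T}\frac kBP_w\,d\sigma=m^2\,\overline{\langle Bg,gk\rangle},$$
where the last step uses $1/B=\bar B$ and $P_w=|g|^2$ on $\mathbb T$. Hence $A_{\nu'}(Bg)=m^2Bg$. The function $Bg$ has exactly $n$ zeros in $\mathbb D$, so by Lemma 3 $\lambda_{n+1}(\nu')=m^2>0$. In particular, since $\omega>0$ is continuous on $E_0$,
$$|\operatorname{supp}w|=|\operatorname{supp}\nu'|=\operatorname{rank}A_{\nu'}\ge n+1 .$$

**Step 5: (c) implies the "moreover" statement.** We run the chain (8) with the two operators. Let $0\le k\le n$, $C\in\mathcal B_k$, $\|C\|_{E,\omega}\le m$. Let $V$ be the span of eigenfunctions for $\lambda_1(\nu'),\dots,\lambda_{n+1}(\nu')$. Since $CH^2$ has codimension $k\le n$, there is $0\ne v=Ch\in V\cap CH^2$, with $\|v\|=\|h\|$. Then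
$$m^2\|h\|^2\le\langle A_{\nu'}v,v\rangle=\int\omega^2|C|^2|h|^2d\nu\le m^2\int|h|^2d\nu\le m^2\lambda_1(\nu)\|h\|^2=m^2\|h\|^2 ,$$
so equality holds throughout. As in Section 8, Lemma 2 for $A_\nu$ gives $h=cg$, $c\ne0$, and Lemma 2 for $A_{\nu'}$ gives $v=c'Bg$. Hence $C=(c'/c)B$ with $|c'/c|=1$, and therefore $k=n$.

**Step 6: (c)⇒(a), and uniqueness in part 1.** If (c) holds and some $C\in\mathcal B_n$ had $\|C\|_{E,\omega}<m$, Step 5 would give $C=e^{i\alpha}B$, of norm $m$, a contradiction. So $B$ is a minimizer, and (a), (b), (c) are equivalent. If $N\ge n+1$ and $B$ is a minimizer, then (c) holds by Step 3, and any other minimizer is $e^{i\alpha}B$ by Step 5. With Steps 1 and 2 this proves part 1, and part 2 is complete.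

**Step 7: the dual formula.** One inequality is (3) with the weight inserted, the other is Step 4. Let $N\ge n+1$, let $B$ be the minimizer and $m$ its norm. Let $\nu$ be a nonzero finite positive Borel measure on $E$. If $\omega^2\nu\ne0$, use the subspace $BH^2$ of codimension $n$ in (2):
$$\lambda_{n+1}(\omega^2\nu)\le\sup_{h\ne0}\frac{\int\omega^2|B|^2|h|^2\,d\nu}{\|h\|^2}\le m^2\sup_{h\neq0}\frac{\int|h|^2d\nu}{\|h\|^2}=m^2\lambda_1(\nu).$$
If $\omega^2\nu=0$ the inequality is trivial. Since $\lambda_1(\nu)>0$, every quotient is at most $m^2$. For the $\nu$ built in Step 4 from the $w$ of Step 3, $\lambda_1(\nu)=1$ and $\lambda_{n+1}(\omega^2\nu)=\lambda_{n+1}(\nu')=m^2$, so the value $m^2$ is attained. $\blacksquare$
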